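\title{Torsional rigidity is at least three times the Euclidean moment of inertia}

\begin{abstract}
For a simply connected plane domain $G\ne\mathbb C$ let $P(G)$ be the torsional rigidity, $I(G)$ the integral over $G$ of the squared distance to the boundary, and $r(G)$ the inradius. We prove that $P(G)\ge 3I(G)$ and that, when $P(G)$ is finite, equality holds only for disks. This implies the conjectured inequality $\frac32 I(G)+\frac\pi4 r(G)^4\le P(G)$ together with its equality case. The proof passes through the conformal radius $R$ of $G$. A power series computation gives $P(G)\ge\frac32\int_G R^2\,dA$, and a differential inequality for the conformal radius of the inner parallel sets of $G$ gives $\int_G R^2\,dA\ge 2I(G)$. We also determine all pairs $(a,b)$ for which $aI+br^4\le P$ holds on simply connected domains of finite torsional rigidity.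
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We identify $\mathbb R^2$ with $\mathbb C$, write $dA$ for area measure, and call a nonempty connected open set a domain. The \emph{torsional rigidity} of an open set $V\subset\mathbb C$ is
\begin{equation}\label{eq:defP}
P(V)=\sup_{w\in C_0^\infty(V),\ w\not\equiv0}\frac{\bigl(2\int_V w\,dA\bigr)^2}{\int_V|\nabla w|^2\,dA}\in(0,\infty],
\end{equation}
where the test functions $w$ are real. Thus $P(V)$ is the best constant in the inequality that bounds the integral of a function vanishing near $\partial V$ by its Dirichlet energy. For bounded $V$ one has $P(V)=2\int_V u\,dA$, where $u$ solves $\Delta u=-2$ in $V$ with zero boundary values (Lemma~\ref{lem:torsion}); so $P$ is found by solving a boundary value problem, and it is natural to ask how well it is described by quantities that one reads off from the shape alone.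

For a domain $G\neq\mathbb C$ let $\rho_G(x)$ be the distance from $x\in G$ to $\partial G$, which is also the radius of the largest open disk about $x$ contained in $G$. The \emph{inradius} and the \emph{Euclidean moment of inertia} of $G$ with respect to its boundary are
\[
r(G)=\sup_{x\in G}\rho_G(x),\qquad I(G)=\int_G\rho_G(x)^2\,dA(x).
\]
The three quantities $P$, $I$ and $r^4$ increase with the domain and are multiplied by $\lambda^4$ when $G$ is dilated by the factor $\lambda$, so their ratios depend only on the shape. Avkhadiev proved that $P(G)/I(G)\in[1,64]$ for simply connected $G$. The lower constant $1$ is what the test function $\rho_G^2$ gives: for bounded $G$ it is a limit in the energy norm of the compactly supported Lipschitz functions $(\rho_G^2-\delta)_+$, and $|\nabla\rho_G|\le1$ almost everywhere, so $\int_G|\nabla\rho_G^2|^2\,dA\le4I$ and $P\ge(2I)^2/(4I)=I$.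

The simplest shapes suggest that more is true. For a disk of radius $a$ centered at $0$ we have $u=(a^2-|x|^2)/2$ and $\rho_G=a-|x|$, hence
\begin{equation}\label{eq:disk}
P=\frac{\pi a^4}{2},\qquad I=\frac{\pi a^4}{6},\qquad r=a,
\end{equation}
and $P/I=3$. At the other extreme, in the strip $|x_2|<1$ the function $u=1-x_2^2$ solves $\Delta u=-2$; both $P$ and $I$ are infinite, but over a cross section $2\int u\,dx_2=8/3$ and $\int\rho_G^2\,dx_2=2/3$, a ratio of $4$. One guesses that the disk minimizes $P/I$.

The question that we answer was posed as Conjecture~2 in \cite{note}: \emph{if $G$ is simply connected and $P(G)<\infty$, is it true that}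
\begin{equation}\label{eq:conj}
\tfrac32\,I(G)+\tfrac\pi4\,r(G)^4\le P(G),
\end{equation}
\emph{with equality if and only if $G$ is a disk?} The inequality \eqref{eq:conj} is known to hold for convex domains. For a disk each term on the left equals $\pi a^4/4$, one half of $P$. Since a domain carries at least the moment of inertia of a disk inside it, $I\ge\frac\pi6r^4$, and \eqref{eq:conj} is a consequence of the guess $P\ge3I$. We prove the guess.

In all statements below $G$ is a simply connected plane domain and $G\ne\mathbb C$. The plane itself is of no interest: by \eqref{eq:disk} and monotonicity, a domain that contains arbitrarily large disks has $P=\infty$.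

\begin{theorem}\label{thm:three}
$P(G)\ge3I(G)$. If $P(G)<\infty$, equality holds if and only if $G$ is a disk.
\end{theorem}

Thus the lower constant $1$ for $P/I$ improves to the best possible constant $3$.

\begin{theorem}\label{thm:conj}
If $P(G)<\infty$, then \eqref{eq:conj} holds, with equality if and only if $G$ is a disk.
\end{theorem}

The coefficients $(\frac32,\frac\pi4)$ of \eqref{eq:conj} and $(3,0)$ of Theorem~\ref{thm:three} are two points of a region that can be described completely.

\begin{theorem}\label{thm:ab}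
Let $a,b\in\mathbb R$. The inequality $aI(G)+b\,r(G)^4\le P(G)$ holds for all simply connected $G$ with $P(G)<\infty$ if and only if $a\le3$ and $a+\frac6\pi b\le3$.
\end{theorem}

The difficulty in Theorem~\ref{thm:three} is that $P$ transforms well under conformal maps, while $\rho_G$ does not. We insert between them the conformal analogue of the distance to the boundary. Let $\mathbb D$ be the unit disk and $f:\mathbb D\to G$ a conformal map. The \emph{conformal radius} of $G$ at $x=f(z)$ and the \emph{conformal moment} of $G$ are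
\begin{equation}\label{eq:defR}
R_G(f(z))=|f'(z)|\,(1-|z|^2),\qquad I_c(G)=\int_G R_G(x)^2\,dA(x).
\end{equation}
One has $\rho_G\le R_G\le4\rho_G$ (Section~\ref{sec:tools}). For the disk of radius $a$, the map $f(z)=az$ gives $R_G(x)=(a^2-|x|^2)/a$ and $I_c=\pi a^4/3$, so that $P=\frac32I_c$ and $I_c=2I$. Both identities turn into inequalities for general $G$.

\begin{theorem}\label{thm:conformal}
$P(G)\ge\frac32I_c(G)$. If $P(G)<\infty$, equality holds if and only if $G$ is a disk.
\end{theorem}

\begin{theorem}\label{thm:moments}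
For $k=0,1,2,\dots$,
\[
\int_GR_G^{\,k}\,dA\ \ge\ \frac{k+2}2\int_G\rho_G^{\,k}\,dA,
\]
and equality holds for disks. In particular $I_c(G)\ge2I(G)$.
\end{theorem}

The pointwise bound $R_G\ge\rho_G$ is an equality at the center of a disk, so the factor $\frac{k+2}2$ appears only after integration. We prove Theorem~\ref{thm:conformal} in Section~\ref{sec:series}, Theorem~\ref{thm:moments} in Section~\ref{sec:parallel}, and the other three in Section~\ref{sec:linear}.

\section{Tools}\label{sec:tools}

We write $B(c,a)$ for the open disk with center $c$ and radius $a$, $\mathbb D_s=B(0,s)$, $\mathbb T=\partial\mathbb D$, and $m$ for arc length on $\mathbb T$ normalized to total mass $1$.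

\subsection{The torsion function}
For a bounded open set $V$, the space $H^1_0(V)$ is the closure of $C_0^\infty(V)$ in the Sobolev space $H^1(\mathbb R^2)$; its elements vanish almost everywhere outside $V$. By the Poincar\'e inequality, $\int\nabla v\cdot\nabla w\,dA$ is an inner product on $H^1_0(V)$ whose norm is equivalent to the $H^1$ norm.

\begin{lemma}\label{lem:torsion}
Let $V$ be a bounded open set and $h$ a bounded measurable real function on $V$. There is a unique $u\in H_0^1(V)$ with $\int_V\nabla u\cdot\nabla w\,dA=2\int_Vhw\,dA$ for all $w\in C_0^\infty(V)$. It satisfies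
\[
\sup_{w\in C_0^\infty(V),\ w\not\equiv0}\frac{\bigl(2\int_Vhw\,dA\bigr)^2}{\int_V|\nabla w|^2\,dA}=\int_V|\nabla u|^2\,dA=2\int_Vhu\,dA,
\]
and the supremum does not change if $w$ ranges over $H_0^1(V)\setminus\{0\}$.
\end{lemma}

\begin{proof}
The functional $w\mapsto2\int_Vhw\,dA$ is continuous on $H_0^1(V)$, and $u$ is the vector that represents it by the Riesz theorem. The supremum, over the whole space or over the dense subspace $C_0^\infty(V)$, is the squared norm of the functional, which is $\int_V|\nabla u|^2\,dA$. The last equality is the defining identity with $w=u$.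
\end{proof}

For $h=1$ the supremum is $P(V)$, and $u$ is called the \emph{torsion function} of $V$.

\begin{lemma}\label{lem:dilate}
Let $V$ be a finite union of open disks with pairwise disjoint closures. If $w\in H^1(\mathbb R^2)$ vanishes almost everywhere outside $V$, then $w\in H_0^1(V)$.
\end{lemma}

\begin{proof}
Multiplying $w$ by smooth cutoff functions, each equal to $1$ near one closed disk and to $0$ near the others, we reduce to one disk $B(c,a)$. For $\lambda>1$ the function $x\mapsto w(c+\lambda(x-c))$ vanishes outside $B(c,a/\lambda)$, so its mollifications lie in $C_0^\infty(B(c,a))$ and converge to it in $H^1$. As $\lambda\downarrow1$ these dilates converge to $w$ in $H^1$, because dilation acts continuously on $L^2$.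
\end{proof}

In particular, let $B$ be a disk and let $u\in C^2(\overline B)$ vanish on $\partial B$ and satisfy $-\Delta u=2h$. Extended by $0$, $u$ is Lipschitz with compact support, so $u\in H_0^1(B)$ by Lemma~\ref{lem:dilate}, and integration by parts shows that $u$ is the function of Lemma~\ref{lem:torsion}. This justifies the value of $P$ in \eqref{eq:disk}.

\subsection{Conformal radius and Green's function}
Let $\Omega\ne\mathbb C$ be a simply connected domain. Two conformal maps of $\mathbb D$ onto $\Omega$ differ by an automorphism $\psi$ of $\mathbb D$, and $|\psi'(z)|(1-|z|^2)=1-|\psi(z)|^2$; hence \eqref{eq:defR} does not depend on the map. In particular $R_\Omega(x)=|\varphi'(0)|$ if $\varphi:\mathbb D\to\Omega$ is conformal and $\varphi(0)=x$. With the same $\varphi$, \emph{Green's function} of $\Omega$ with pole $x$ is $g_\Omega(y,x)=-\log|\varphi^{-1}(y)|>0$, $y\in\Omega\setminus\{x\}$.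

Let $x\in\Omega\subset\Omega'$, and let $\Phi:\mathbb D\to\Omega'$ be conformal with $\Phi(0)=x$. Schwarz's lemma for $\omega=\Phi^{-1}\circ\varphi$ says $|\omega'(0)|\le1$ and $|\omega(z)|\le|z|$, that is,
\begin{equation}\label{eq:mono}
R_\Omega(x)\le R_{\Omega'}(x),\qquad g_\Omega(y,x)\le g_{\Omega'}(y,x)\quad(y\in\Omega\setminus\{x\}).
\end{equation}
Comparing $\Omega$ with the disk $B(x,\rho_\Omega(x))$ gives $\rho_\Omega\le R_\Omega$. Koebe's one-quarter theorem, which states that $\varphi(\mathbb D)\supset B(\varphi(0),|\varphi'(0)|/4)$ for univalent $\varphi$, gives $R_\Omega\le4\rho_\Omega$.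

We shall use the identity
\begin{equation}\label{eq:pseudo}
|1-\bar az|^2-|z-a|^2=(1-|a|^2)(1-|z|^2).
\end{equation}
Composing $\varphi$ with the automorphism of $\mathbb D$ that sends $0$ to $a$, and using \eqref{eq:pseudo}, we get for $z\neq a$ in $\mathbb D$
\begin{equation}\label{eq:green}
g_\Omega(\varphi(z),\varphi(a))=\log\Bigl|\frac{1-\bar az}{z-a}\Bigr|=\frac12\log\Bigl(1+\frac{(1-|a|^2)(1-|z|^2)}{|z-a|^2}\Bigr).
\end{equation}
If $U$ is an open set all of whose components are simply connected and different from $\mathbb C$, then $R_U(x)$ denotes the conformal radius at $x$ of the component containing $x$.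

Two more textbook facts are needed. A plane domain $\Omega$ is simply connected if and only if the interior of every Jordan curve in $\Omega$ lies in $\Omega$. And by Fatou's theorem, a bounded holomorphic function $q$ on $\mathbb D$ has a radial limit $q(\zeta)=\lim_{\sigma\uparrow1}q(\sigma\zeta)$ for almost every $\zeta\in\mathbb T$.

\subsection{Exhaustion}
Nothing is assumed about $\partial G$, and $G$ may be unbounded. The next lemma lets us work with bounded subdomains whose Riemann maps are analytic across the circle.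

\begin{lemma}\label{lem:exhaust}
Let $f:\mathbb D\to G$ be conformal and $G^{(s)}=f(\mathbb D_s)$ for $0<s<1$. Each $G^{(s)}$ is bounded and simply connected, and as $s\uparrow1$,
\[
P(G^{(s)})\uparrow P(G),\qquad \int_{G^{(s)}}\rho_{G^{(s)}}^{\,k}\,dA\uparrow\int_G\rho_G^{\,k}\,dA,\qquad \int_{G^{(s)}}R_{G^{(s)}}^{\,k}\,dA\uparrow\int_GR_G^{\,k}\,dA\qquad(k\ge0).
\]
\end{lemma}

\begin{proof}
The sets $G^{(s)}$ increase to $G$, so every compact subset of $G$ lies in $G^{(s)}$ for $s$ close to $1$. Applied to the support of a test function this gives the first limit. Applied to a closed disk about $x$ of radius less than $\rho_G(x)$ it gives $\rho_{G^{(s)}}(x)\uparrow\rho_G(x)$. The map $z\mapsto f(sz)$ gives $R_{G^{(s)}}(f(z))=|f'(z)|\,(s-|z|^2/s)$ for $|z|<s$, which increases to $R_G(f(z))$. Monotone convergence finishes the proof.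
\end{proof}

\section{Torsional rigidity and the conformal moment}\label{sec:series}

A lower bound for $P$ invites a test function, but the natural candidate $R_G^2$ yields only $P\ge I_c$ (Remark~\ref{rem:test}). We compute exactly instead: pulled back to the disk, both $P$ and $I_c$ are quartic forms in the Taylor coefficients of $f'$, and rotational symmetry splits them into finite blocks that can be compared one at a time.

\subsection{Both sides as series}
Fix a conformal map $f:\mathbb D\to G$ and write $f'(z)=\sum_{n\ge0}b_nz^n$. For $N\ge0$ let $v^{(N)}\in\mathbb C^{N+1}$ be the vector with entries $v^{(N)}_p=b_pb_{N-p}$, $0\le p\le N$; the sum $g_N$ of its entries is the $N$th Taylor coefficient of $(f')^2$. On $\mathbb C^{N+1}$ define the Hermitian form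
\[
Q_N(v)=\sum_{p,l=0}^NW_{pl}\,v_p\overline{v_l},\qquad W_{pl}=W_{lp}=\frac1{(p+1)(N+1-l)}\quad(p\ge l).
\]

\begin{lemma}\label{lem:series}
For $0<s<1$,
\[
P(G^{(s)})=\pi\sum_{N\ge0}\frac{s^{2N+4}}{N+2}\,Q_N(v^{(N)}),\qquad I_c(G)=\pi\sum_{N\ge0}\frac{2|g_N|^2}{(N+1)(N+2)(N+3)}.
\]
\end{lemma}

\begin{proof}
Changing variables in \eqref{eq:defR}, using orthogonality of the powers $z^N$ on circles, and putting $\tau=|z|^2$, we get
\[
I_c(G)=\int_{\mathbb D}|(f')^2|^2(1-|z|^2)^2\,dA=\pi\sum_{N\ge0}|g_N|^2\int_0^1\tau^N(1-\tau)^2\,d\tau,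
\]
and the last integral is $\frac1{N+1}-\frac2{N+2}+\frac1{N+3}=\frac2{(N+1)(N+2)(N+3)}$.

Let $F(z)=f(sz)$, so that $F'(z)=\sum\beta_nz^n$ with $\beta_n=s^{n+1}b_n$. Since $F$ is analytic near $\overline{\mathbb D}$, the $\beta_n$ decay geometrically. Composition with $F$ is a bijection from $C_0^\infty(G^{(s)})$ onto $C_0^\infty(\mathbb D)$; it preserves the Dirichlet integral, and the Jacobian of $F$ is $|F'|^2$. Hence $P(G^{(s)})$ is the supremum in Lemma~\ref{lem:torsion} for $V=\mathbb D$ and $h=|F'|^2=\sum_{p,l}\beta_p\overline{\beta_l}\,z^p\bar z^l$, and we must solve $-\Delta U=2|F'|^2$. We do so monomial by monomial. Put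
\[
U_{pl}=\frac{H_{pl}-z^{p+1}\bar z^{\,l+1}}{2(p+1)(l+1)},\qquad H_{pl}=\begin{cases}z^{p-l},&p\ge l,\\ \bar z^{\,l-p},&p<l.\end{cases}
\]
Here $H_{pl}$ is harmonic and agrees with $z^{p+1}\bar z^{\,l+1}$ on $\mathbb T$, and $\Delta=4\partial_z\partial_{\bar z}$ gives $\Delta(z^{p+1}\bar z^{\,l+1})=4(p+1)(l+1)z^p\bar z^{\,l}$. So $-\Delta U_{pl}=2z^p\bar z^{\,l}$ in $\mathbb D$ and $U_{pl}=0$ on $\mathbb T$. The derivatives of $U_{pl}$ of order at most $2$ are bounded on $\overline{\mathbb D}$ by a constant times $(p+l+2)^2$, so $U=\sum_{p,l}\beta_p\overline{\beta_l}\,U_{pl}$ converges in $C^2(\overline{\mathbb D})$. It is real because $\overline{U_{pl}}=U_{lp}$, vanishes on $\mathbb T$, and solves $-\Delta U=2|F'|^2$. By Lemma~\ref{lem:torsion} and the remark after Lemma~\ref{lem:dilate},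
\[
P(G^{(s)})=2\int_{\mathbb D}U|F'|^2\,dA=\sum_{p,l,p',l'}\beta_p\beta_{p'}\overline{\beta_l\beta_{l'}}\;2\int_{\mathbb D}U_{pl}\,z^{p'}\bar z^{\,l'}\,dA,
\]
and the sum converges absolutely since $|U_{pl}|\le1$. The integral vanishes unless $p+p'=l+l'$; call this common value $N$. For $p\ge l$ we have $H_{pl}z^{p'}\bar z^{\,l'}=|z|^{2l'}$, and $\int_{\mathbb D}|z|^{2j}\,dA=\pi/(j+1)$ gives
\[
2\int_{\mathbb D}U_{pl}\,z^{p'}\bar z^{\,l'}\,dA=\frac\pi{(p+1)(l+1)}\Bigl(\frac1{l'+1}-\frac1{N+2}\Bigr)=\frac\pi{(N+2)(p+1)(N+1-l)}=\frac{\pi W_{pl}}{N+2},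
\]
because $N+1-l'=l+1$ and $l'+1=N+1-l$. For $p<l$, complex conjugation exchanges $(p,p')$ with $(l,l')$, so the value is $\pi W_{lp}/(N+2)=\pi W_{pl}/(N+2)$. Finally $\beta_p\beta_{N-p}=s^{N+2}v_p^{(N)}$.
\end{proof}

Comparing the two series, we see that Theorem~\ref{thm:conformal} will follow from
\begin{equation}\label{eq:block}
Q_N(v)\ \ge\ \frac3{(N+1)(N+3)}\,\Bigl|\sum_{p=0}^Nv_p\Bigr|^2 .
\end{equation}

\subsection{The first three blocks}
For $N=0$ both sides of \eqref{eq:block} equal $|v_0|^2$. For $N=1$ and $N=2$ the matrices $W$ are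
\[
\begin{pmatrix}\frac12&\frac14\\[2pt]\frac14&\frac12\end{pmatrix},\qquad
\begin{pmatrix}\frac13&\frac16&\frac19\\[2pt]\frac16&\frac14&\frac16\\[2pt]\frac19&\frac16&\frac13\end{pmatrix}.
\]
For $N=1$ the vector $v^{(1)}$ has $v_0=v_1=b_0b_1$, and both sides equal $\frac32|b_0b_1|^2$. The first genuine inequality occurs at $N=2$, where $v_0=v_2=b_0b_2$ and $v_1=b_1^2$:
\[
Q_2-\tfrac15|2v_0+v_1|^2=\bigl(\tfrac89-\tfrac45\bigr)|v_0|^2+\bigl(\tfrac14-\tfrac15\bigr)|v_1|^2+\bigl(\tfrac23-\tfrac45\bigr)\operatorname{Re}v_0\overline{v_1}=\tfrac1{180}|4v_0-3v_1|^2 .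
\]
The defect has a meaning: $4b_0b_2-3b_1^2=2b_0^2\,S$, where $S$ is the value at $0$ of the Schwarzian derivative $f'''/f'-\frac32(f''/f')^2$, which vanishes identically for M\"obius maps. This is the first sign that equality forces $f$ to be M\"obius.

\begin{example}\label{ex:limacon}
Let $f(z)=z+\frac b2z^2$ with $|b|\le1$; it is univalent in $\mathbb D$ because $f(z)-f(w)=(z-w)\bigl(1+\frac b2(z+w)\bigr)$. Then $v^{(0)}=(1)$, $v^{(1)}=(b,b)$, $v^{(2)}=(0,b^2,0)$, and $v^{(N)}=0$ for $N\ge3$. Lemmas~\ref{lem:series} and \ref{lem:exhaust} give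
\[
P=\pi\Bigl(\frac12+\frac{|b|^2}2+\frac{|b|^4}{16}\Bigr),\qquad\frac32I_c=\pi\Bigl(\frac12+\frac{|b|^2}2+\frac{|b|^4}{20}\Bigr).
\]
The two sides agree up to the fourth order in $b$, so there is little room in Theorem~\ref{thm:conformal}.
\end{example}

\subsection{The general block}
For general $N$ we need a change of variables that diagonalizes $Q_N$. It comes from the shape of $W_{pl}$, a function of $\max(p,l)$ times a function of $\min(p,l)$. After dividing out $(p+1)(l+1)$ only the minimum remains, and a matrix $\min(\lambda_p,\lambda_l)$ with increasing positive $\lambda_p$ is a positive combination of the rank one matrices that equal $1$ on the corners $\{p\ge j,\ l\ge j\}$ and $0$ elsewhere.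

\begin{lemma}\label{lem:block}
Inequality \eqref{eq:block} holds for all $N\ge0$ and $v\in\mathbb C^{N+1}$, with equality if and only if $v_p=c\,(p+1)(N+1-p)$ for some $c\in\mathbb C$ and all $p$.
\end{lemma}

\begin{proof}
Put $\lambda_p=\frac{p+1}{N+1-p}=\frac{N+2}{N+1-p}-1$, which increases with $p$. For $p\ge l$ we have $W_{pl}=\frac{\lambda_l}{(p+1)(l+1)}$, so $W_{pl}=\frac{\min(\lambda_p,\lambda_l)}{(p+1)(l+1)}$ for all $p,l$. Let $\delta_0=\lambda_0=\frac1{N+1}$ and $\delta_j=\lambda_j-\lambda_{j-1}$ for $j\ge1$. In both cases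
\[
\delta_j=\frac{N+2}{(N+1-j)(N+2-j)}>0,
\]
and $\min(\lambda_p,\lambda_l)=\sum_{j\le\min(p,l)}\delta_j$. With $y_p=v_p/(p+1)$ and the tail sums $Y_j=\sum_{p=j}^Ny_p$,
\[
Q_N(v)=\sum_{j=0}^N\delta_j\sum_{p,l\ge j}y_p\overline{y_l}=\sum_{j=0}^N\delta_j|Y_j|^2,\qquad\sum_{p=0}^Nv_p=\sum_{p=0}^N(p+1)y_p=\sum_{j=0}^NY_j,
\]
since $y_p$ occurs in exactly the $p+1$ sums $Y_0,\dots,Y_p$. The Cauchy--Schwarz inequality gives $|\sum Y_j|^2\le Q_N(v)\sum\delta_j^{-1}$, and
\[
\sum_{j=0}^N\frac1{\delta_j}=\frac1{N+2}\sum_{i=1}^{N+1}i(i+1)=\frac{(N+1)(N+3)}3 .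
\]
This is \eqref{eq:block}. Equality holds if and only if $\delta_jY_j$ does not depend on $j$, that is, $Y_j=c'(N+1-j)(N+2-j)$ for a constant $c'$. Since $y_j=Y_j-Y_{j+1}$ with $Y_{N+1}=0$, and the $y_j$ determine the $Y_j$, this is equivalent to $y_j=2c'(N+1-j)$ for all $j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conformal}]
All $Q_N(v^{(N)})$ are nonnegative by Lemma~\ref{lem:block}, so we may let $s\uparrow1$ in Lemma~\ref{lem:series} by monotone convergence. With Lemma~\ref{lem:exhaust},
\[
P(G)=\pi\sum_{N\ge0}\frac{Q_N(v^{(N)})}{N+2}\ \ge\ \pi\sum_{N\ge0}\frac{3|g_N|^2}{(N+1)(N+2)(N+3)}=\frac32I_c(G).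
\]
Suppose that $P(G)=\frac32I_c(G)<\infty$. Two convergent series with the same sum, one dominating the other term by term, have equal terms; so equality holds in \eqref{eq:block} for every $v^{(N)}$. Write $b_n=(n+1)b_0\gamma_n$, where $b_0=f'(0)\ne0$ and $\gamma_0=1$. Then $v^{(N)}_p=b_0^2(p+1)(N+1-p)\gamma_p\gamma_{N-p}$, and by Lemma~\ref{lem:block} the product $\gamma_p\gamma_{N-p}$ does not depend on $p$. Taking $p=0$ and $p=1$ gives $\gamma_N=\gamma_1\gamma_{N-1}$ for $N\ge1$, so $\gamma_n=\gamma^n$ with $\gamma=\gamma_1$. The series $f'(z)=b_0\sum(n+1)\gamma^nz^n$ converges in $\mathbb D$, which forces $|\gamma|\le1$, and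
\[
f'(z)=\frac{b_0}{(1-\gamma z)^2},\qquad f(z)=f(0)+\frac{b_0z}{1-\gamma z}.
\]
A M\"obius map sends $\mathbb D$ onto a half-plane if its pole lies on $\mathbb T$ and onto a disk if it has no pole in $\overline{\mathbb D}$. The first case, $|\gamma|=1$, is excluded, since a half-plane contains arbitrarily large disks and has $P=\infty$. So $G$ is a disk. Equality for disks was verified in Section~\ref{sec:intro}.
\end{proof}

The hypothesis $P(G)<\infty$ cannot be dropped from the equality statement: for a half-plane $P$, $I_c$ and $I$ are all infinite.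

\section{Conformal radius along inner parallel sets}\label{sec:parallel}

By Lemma~\ref{lem:exhaust} it suffices to prove Theorem~\ref{thm:moments} for bounded $G$, and we assume this throughout the section. Let $r=r(G)$ and $\rho(x)=\operatorname{dist}(x,\mathbb C\setminus G)$ for $x\in\mathbb C$; this is $\rho_G$ extended by $0$, and it is $1$-Lipschitz.

\subsection{The scheme, and the disk}
The distance function has no useful expression in terms of the Riemann map, so we bring in the geometry of $\rho$ through its superlevel sets, the \emph{inner parallel sets} $G_t=\{x:\rho(x)>t\}$, $0\le t<r$, with $G_0=G$. Their components are simply connected (Lemma~\ref{lem:sc}), and we set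
\[
M_k(t)=\int_{G_t}R_{G_t}^{\,k}\,dA,\qquad J_k(t)=\int_{G_t}(\rho-t)^k\,dA .
\]
The Euclidean moments obey an exact recursion. Fubini's theorem, applied to $(\rho-t)_+^k=k\int_t^r(\rho-\tau)^{k-1}\mathbf 1_{\{\rho>\tau\}}\,d\tau$, gives
\begin{equation}\label{eq:J}
J_k(t)=k\int_t^rJ_{k-1}(\tau)\,d\tau\qquad(k\ge1).
\end{equation}
The reason is that $\rho(x)-t$ grows at unit speed as $t$ decreases. We shall show that $R_{G_t}(x)$ grows faster, by an amount whose integral is known exactly.

Everything is explicit for the disk $G=\mathbb D_a$. Here $G_t=\mathbb D_b$ with $b=a-t$, and $R=R_{G_t}(x)=b-|x|^2/b$. Then $|\nabla R|=2|x|/b$, and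
\[
-\partial_tR=\partial_bR=1+\frac{|x|^2}{b^2}=1+\frac14|\nabla R|^2 .
\]
For $k=1$ the mean of $|x|^2/b^2$ over $\mathbb D_b$ is $\frac12$, so the mean speed of $R$ is $\frac32$ against speed $1$ for $\rho-t$; since $R$ vanishes on the moving boundary, $-M_1'=\frac32M_0$, whereas $-J_1'=J_0=M_0$. This is the factor $\frac{k+2}2$ for $k=1$. In general
\begin{equation}\label{eq:diskmoments}
M_k=\pi b^{k+2}\int_0^1(1-\tau)^k\,d\tau=\frac{\pi b^{k+2}}{k+1},\qquad J_k=2\pi\int_0^b(b-\sigma)^k\sigma\,d\sigma=\frac{2\pi b^{k+2}}{(k+1)(k+2)},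
\end{equation}
so $-M_k'=k\,\frac{k+2}{k+1}M_{k-1}$ for $k\ge1$: each step of the recursion gains the factor $\frac{k+2}{k+1}$ over \eqref{eq:J}, and $\frac32\cdot\frac43\cdots\frac{k+2}{k+1}=\frac{k+2}2$. With $t=0$, \eqref{eq:diskmoments} is the equality statement of Theorem~\ref{thm:moments}.

For general $G$ the speed is at least $1+\frac14|\nabla R|^2$ (Proposition~\ref{prop:growth}), and the integral of $R^{k-1}|\nabla R|^2$ is the same multiple of $M_{k-1}$ as for the disk (Lemma~\ref{lem:liouville}).

\subsection{Two lemmas}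

\begin{lemma}\label{lem:sc}
For $0\le t<r$ every component $\Omega$ of $G_t$ is simply connected.
\end{lemma}

\begin{proof}
Let $\gamma\subset\Omega$ be a Jordan curve. Its interior lies in $G$ because $G$ is simply connected. Let $x$ be a point inside $\gamma$ and $p\in\partial G$ a point with $|x-p|=\rho(x)$. As $p\notin G$, it lies outside $\gamma$, so the segment $[x,p]$ meets $\gamma$ at some point $y$, and $\rho(x)=|x-y|+|y-p|\ge\rho(y)>t$. Thus the interior of $\gamma$ lies in $G_t$. Its union with $\gamma$ is connected, so it lies in $\Omega$.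
\end{proof}

\begin{lemma}\label{lem:liouville}
Let $\Omega$ be a bounded simply connected domain, $R=R_\Omega$, and $n\ge0$ an integer. Then
\[
\int_\Omega R^n|\nabla R|^2\,dA=\frac4{n+2}\int_\Omega R^n\,dA .
\]
\end{lemma}

\begin{proof}
Let $\varphi:\mathbb D\to\Omega$ be conformal. Then $R$ is smooth and positive, and $\log R(\varphi(z))=\log|\varphi'(z)|+\log(1-|z|^2)$. The first term is harmonic, and $4\partial_z\partial_{\bar z}\log(1-z\bar z)=-4(1-|z|^2)^{-2}$. Since $\Delta(\psi\circ\varphi)=|\varphi'|^2(\Delta\psi)\circ\varphi$, we get $\Delta\log R=-4/R^2$ in $\Omega$, that is,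
\begin{equation}\label{eq:liouville}
R\,\Delta R=|\nabla R|^2-4 .
\end{equation}
We would like to integrate $\operatorname{div}(R^{n+1}\nabla R)$ over $\Omega$, but $\partial\Omega$ is arbitrary, so we truncate. Because $R\le4\rho_\Omega$, the set $\{R\ge\delta\}$ is compact in $\Omega$ for $\delta>0$. For all but countably many $\delta$ the level set $\{R=\delta\}$ has area zero; take such a $\delta$. The field $(R^{n+1}-\delta^{n+1})_+\nabla R$ is Lipschitz with compact support, so the integral of its divergence is $0$ (Fubini's theorem and the fundamental theorem of calculus on lines). The field is smooth on $\{R>\delta\}$ and zero on $\{R<\delta\}$. Hence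
\[
(n+1)\int_{R>\delta}R^n|\nabla R|^2\,dA=-\int_{R>\delta}(R^{n+1}-\delta^{n+1})\,\Delta R\,dA .
\]
Insert $-\Delta R=(4-|\nabla R|^2)/R$ and put $\theta_\delta=1-(\delta/R)^{n+1}$:
\[
\int_{R>\delta}(n+1+\theta_\delta)\,R^n|\nabla R|^2\,dA=4\int_{R>\delta}\theta_\delta R^n\,dA .
\]
As $\delta\downarrow0$ the sets increase to $\Omega$ and $\theta_\delta\uparrow1$. Monotone convergence gives $(n+2)\int_\Omega R^n|\nabla R|^2\,dA=4\int_\Omega R^n\,dA$.
\end{proof}

\begin{remark}\label{rem:test}
For $n=2$ the lemma gives $\int_\Omega|\nabla R^2|^2\,dA=4I_c(\Omega)$. Testing $P(\Omega)$ with $(R^2-\delta^2)_+\in H_0^1(\Omega)$ and letting $\delta\downarrow0$ yields $P\ge(2I_c)^2/(4I_c)=I_c$, which misses the constant $\frac32$ of Theorem~\ref{thm:conformal}.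
\end{remark}

\subsection{The speed of the conformal radius}

\begin{proposition}\label{prop:growth}
Let $0<t<r$ and $x\in G_t$. Then
\[
\liminf_{\varepsilon\downarrow0}\frac{R_{G_{t-\varepsilon}}(x)-R_{G_t}(x)}\varepsilon\ \ge\ 1+\frac14|\nabla R_{G_t}(x)|^2 .
\]
\end{proposition}

Here is the heuristic. Let $\Omega$ be the component of $G_t$ containing $x$ and $\varphi:\mathbb D\to\Omega$ conformal with $\varphi(0)=x$. The logarithmic increase of the conformal radius is the mean, over the old boundary, of Green's function of the enlarged domain (formula \eqref{eq:mean} below). If $\partial\Omega$ were smooth, moving it outward by $\varepsilon$ would correspond to moving $\mathbb T$ outward by about $\varepsilon/|\varphi'(\zeta)|$ at $\zeta$; and near $\mathbb T$ the function $-\log|z|$ is approximately the distance to $\mathbb T$. So the logarithmic speed should be $\int_{\mathbb T}|\varphi'|^{-1}dm=\int_{\mathbb T}|q|^2dm$ with $q=(\varphi')^{-1/2}$, and the first two terms of Parseval's formula for $q$ give the stated bound. For a disk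 $\varphi'$ has the form $c(1-\gamma z)^{-2}$, so $q$ is a polynomial of degree at most one and nothing is lost.

The obstacle is that $\partial\Omega$ need not be smooth. Three features of the situation replace smoothness. Every point of $\partial\Omega$ lies on a closed disk of radius $t$ that misses $\Omega$, which makes $q$ bounded. The enlarged domain contains every translate of $\Omega$ by a vector of length at most $\varepsilon$, and Green's function of a translate is explicit. And only a lower bound is wanted, so Fatou's lemma applies without uniform estimates.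

\begin{proof}
Let $\Omega$ and $\varphi$ be as above.

\emph{Step 1: $\inf_{\mathbb D}|\varphi'|>0$.} Let $z\in\mathbb D$, $y=\varphi(z)$, and $d=\rho_\Omega(y)=|y-b|$ with $b\in\partial\Omega$. Since $|\varphi'(z)|(1-|z|^2)=R_\Omega(y)\ge d$, it is enough to prove $1-|z|^2\le Cd$ with $C$ independent of $z$.

We have $\rho(b)=t$. Indeed $\rho(b)\ge t$ by continuity; if $\rho(b)>t$, a small disk about $b$ would lie in $G_t$ and meet $\Omega$, which would put $b$ in $\Omega$. Choose $p\in\partial G$ with $|p-b|=t$. Every $\xi\in\Omega$ has $|\xi-p|\ge\rho(\xi)>t$, so $t/(\varphi-p)$ maps $\mathbb D$ into $\mathbb D$, sending $0$ to $X=t/(x-p)$ and $z$ to $Y=t/(y-p)$. The Schwarz--Pick lemma says $|Y-X|/|1-\overline XY|\le|z|$. With \eqref{eq:pseudo} and $|1-\overline XY|\ge1-|X|$,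
\[
1-|z|^2\le\frac{(1-|X|^2)(1-|Y|^2)}{|1-\overline XY|^2}\le\frac{1+|X|}{1-|X|}\,(1-|Y|^2)\le\frac{4(1-|Y|)}{1-|X|}.
\]
Now $1-|X|=\frac{|x-p|-t}{|x-p|}\ge\frac{\rho(x)-t}{\operatorname{diam}G}$, and $1-|Y|=\frac{|y-p|-t}{|y-p|}\le\frac dt$ because $t<|y-p|\le t+d$. So $C=\frac{4\operatorname{diam}G}{t(\rho(x)-t)}$ works, although $p$ depends on $z$.

Consequently a holomorphic branch $q=(\varphi')^{-1/2}$, which exists because $\varphi'$ has no zeros in $\mathbb D$, is bounded. The map $\varphi$ is bounded too. Let $E\subset\mathbb T$ be the set of full measure where both $q$ and $\varphi$ have radial limits $q(\zeta)$, $\varphi(\zeta)$. For $\zeta\in E$ we have $\varphi(\zeta)\in\partial\Omega$: the limit lies in $\overline\Omega$, and if it were a point of $\Omega$, continuity of $\varphi^{-1}$ would make $\sigma\zeta$ converge to a point of $\mathbb D$.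

\emph{Step 2: a mean value formula.} Let $0<\varepsilon<t$ and let $\Omega_\varepsilon$ be the component of $G_{t-\varepsilon}$ containing $\Omega$. Since $\rho$ is $1$-Lipschitz, the connected set $\Omega+\varepsilon\overline{\mathbb D}$ lies in $G_{t-\varepsilon}$. Therefore
\begin{equation}\label{eq:collar}
\overline\Omega\subset\Omega+\varepsilon\overline{\mathbb D}\subset\Omega_\varepsilon .
\end{equation}
Let $\Phi:\mathbb D\to\Omega_\varepsilon$ be conformal with $\Phi(0)=x$, and let $\omega=\Phi^{-1}\circ\varphi$. Then $\omega:\mathbb D\to\mathbb D$ is univalent, $\omega(0)=0$, and $|\omega'(0)|=R_\Omega(x)/R_{\Omega_\varepsilon}(x)$. The function $\omega(z)/z$ is holomorphic without zeros in $\mathbb D$, so $h(z)=-\log|\omega(z)/z|$ is harmonic, with $h(0)=-\log|\omega'(0)|$.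

The function $h$ is bounded. By Schwarz's lemma $h\ge0$. The open set $\omega(\mathbb D_{1/2})$ contains a disk $\mathbb D_c$ with $c>0$, so univalence gives $|\omega(z)|\ge c$ and $h(z)\le\log(1/c)$ for $\frac12\le|z|<1$; and $h$ is continuous on $\overline{\mathbb D_{1/2}}$. For $\zeta\in E$ the point $\varphi(\zeta)\in\partial\Omega$ lies in $\Omega_\varepsilon\setminus\{x\}$ by \eqref{eq:collar}, where $g_{\Omega_\varepsilon}(\cdot,x)$ is continuous, so
\[
h(\sigma\zeta)=g_{\Omega_\varepsilon}(\varphi(\sigma\zeta),x)+\log\sigma\ \longrightarrow\ g_{\Omega_\varepsilon}(\varphi(\zeta),x)\qquad(\sigma\uparrow1).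
\]
The limit is measurable in $\zeta$, and letting $\sigma\uparrow1$ in $h(0)=\int_{\mathbb T}h(\sigma\zeta)\,dm(\zeta)$ by dominated convergence we obtain
\begin{equation}\label{eq:mean}
\log\frac{R_{G_{t-\varepsilon}}(x)}{R_{G_t}(x)}=\int_{\mathbb T}g_{\Omega_\varepsilon}(\varphi(\zeta),x)\,dm(\zeta).
\end{equation}

\emph{Step 3: for every $\zeta\in E$,}
\begin{equation}\label{eq:pointwise}
\liminf_{\varepsilon\downarrow0}\ \varepsilon^{-1}g_{\Omega_\varepsilon}(\varphi(\zeta),x)\ \ge\ |q(\zeta)|^2 .
\end{equation}
If $q(\zeta)=0$ there is nothing to prove. Otherwise $\varphi'(\sigma\zeta)\to\alpha:=q(\zeta)^{-2}\in\mathbb C\setminus\{0\}$, and integrating along the radius,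
\[
\varphi(\zeta)-\varphi(\sigma\zeta)=\zeta\int_\sigma^1\varphi'(s\zeta)\,ds=\zeta\alpha(1-\sigma)(1+o(1))\qquad(\sigma\uparrow1).
\]
We translate $\Omega$ so that a point of the curve $\sigma\mapsto\varphi(\sigma\zeta)$ at distance slightly less than $\varepsilon$ from $\varphi(\zeta)$ lands on $\varphi(\zeta)$. Fix $\kappa\in(0,1)$ and put
\[
\sigma_\varepsilon=1-\frac{(1-\kappa)\varepsilon}{|\alpha|},\qquad z_\varepsilon=\sigma_\varepsilon\zeta,\qquad e_\varepsilon=\varphi(\zeta)-\varphi(z_\varepsilon).
\]
Then $|e_\varepsilon|/\varepsilon\to1-\kappa$. For small $\varepsilon$ we thus have $|e_\varepsilon|<\varepsilon$, so $\Omega+e_\varepsilon\subset\Omega_\varepsilon$ by \eqref{eq:collar}; and $x-e_\varepsilon\in\Omega$, with $a_\varepsilon=\varphi^{-1}(x-e_\varepsilon)\to0$. Both $\varphi(\zeta)=\varphi(z_\varepsilon)+e_\varepsilon$ and $x=\varphi(a_\varepsilon)+e_\varepsilon$ lie in $\Omega+e_\varepsilon$. By \eqref{eq:mono}, translation invariance and \eqref{eq:green},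
\[
g_{\Omega_\varepsilon}(\varphi(\zeta),x)\ge g_{\Omega+e_\varepsilon}(\varphi(\zeta),x)=g_\Omega(\varphi(z_\varepsilon),\varphi(a_\varepsilon))=\frac12\log\Bigl(1+\frac{(1-|a_\varepsilon|^2)(1-\sigma_\varepsilon^2)}{|z_\varepsilon-a_\varepsilon|^2}\Bigr).
\]
Since $a_\varepsilon\to0$, $|z_\varepsilon-a_\varepsilon|\to1$ and $1+\sigma_\varepsilon\to2$, the fraction is $2(1-\sigma_\varepsilon)(1+o(1))$, and the right side is $(1-\sigma_\varepsilon)(1+o(1))$. So the lower limit in \eqref{eq:pointwise} is at least $(1-\kappa)/|\alpha|=(1-\kappa)|q(\zeta)|^2$. Let $\kappa\downarrow0$.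

\emph{Step 4: integration.} Write $q=\sum q_nz^n$. Since $q$ is bounded, dominated convergence in $\int_{\mathbb T}|q(\sigma\zeta)|^2dm=\sum|q_n|^2\sigma^{2n}$ gives $\int_{\mathbb T}|q|^2dm=\sum|q_n|^2$. Here $|q_0|^2=1/|\varphi'(0)|$, and $q'=-\frac12\varphi''q^3$ gives $|q_1|^2=\frac14|\varphi''(0)|^2/|\varphi'(0)|^3$. Divide \eqref{eq:mean} by $\varepsilon$ and apply Fatou's lemma along a sequence $\varepsilon_n\downarrow0$ that realizes the lower limit of the left side; the integrands are nonnegative. By \eqref{eq:pointwise},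
\[
\liminf_{\varepsilon\downarrow0}\frac1\varepsilon\log\frac{R_{G_{t-\varepsilon}}(x)}{R_{G_t}(x)}\ \ge\ |q_0|^2+|q_1|^2=\frac1{R_\Omega(x)}\Bigl(1+\frac14|A|^2\Bigr),\qquad A=\frac{\varphi''(0)}{\varphi'(0)}.
\]
To identify $|A|$, expand $R_\Omega(\varphi(z))=|\varphi'(z)|(1-|z|^2)=|\varphi'(0)|\bigl(1+\operatorname{Re}(Az)+O(|z|^2)\bigr)$ and substitute $z=\xi/\varphi'(0)+O(|\xi|^2)$, where $\xi=\varphi(z)-x$:
\[
R_\Omega(x+\xi)=R_\Omega(x)+|\varphi'(0)|\operatorname{Re}\bigl(A\xi/\varphi'(0)\bigr)+O(|\xi|^2).
\]
Hence $|\nabla R_\Omega(x)|=|A|$. The proposition follows from $R'-R\ge R\log(R'/R)$, valid for $R',R>0$.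
\end{proof}

\begin{remark}
The hypothesis $t>0$ enters through the exterior disks of Step~1, and that step fails without it: for $G=\varphi(\mathbb D)$ with $\varphi(z)=z+\frac12z^2$ (Example~\ref{ex:limacon}) and $t=0$, the derivative $\varphi'=1+z$ tends to $0$ at $-1$. No harm results, since $t=0$ is a single point of the interval over which we integrate below. Boundedness of $G$ is used for the constant $C$, for the radial limits of $\varphi$, and for the finiteness of $M_k$. Simple connectivity of $G$ is used in Lemma~\ref{lem:sc}, which provides the Riemann maps of the components of $G_t$.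
\end{remark}

\subsection{The induction}

\begin{proof}[Proof of Theorem~\ref{thm:moments}]
We prove by induction on $k$ that $M_k(t)\ge\frac{k+2}2J_k(t)$ for all $t\in[0,r)$; the case $t=0$ is the theorem for bounded $G$. For $k=0$ both sides are the area of $G_t$.

Let $k\ge1$ and assume the claim for $k-1$. The function $M_k$ is finite, because $R_{G_t}\le4r$ and $G$ is bounded. It is nonincreasing, because $G_t$ shrinks as $t$ grows and the conformal radius is monotone by \eqref{eq:mono}. By Lebesgue's theorem on monotone functions, $M_k$ is differentiable almost everywhere and $M_k(t)-M_k(t')\ge\int_t^{t'}(-M_k')\,d\tau$ for $t<t'<r$.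

Let $\tau\in(0,r)$ be a point of differentiability, and write $R=R_{G_\tau}$ and $R_\varepsilon=R_{G_{\tau-\varepsilon}}\ge R$ on $G_\tau$. Discarding the nonnegative integral over $G_{\tau-\varepsilon}\setminus G_\tau$ and using convexity of $s\mapsto s^k$,
\[
\frac{M_k(\tau-\varepsilon)-M_k(\tau)}\varepsilon\ \ge\ \int_{G_\tau}\frac{R_\varepsilon^k-R^k}\varepsilon\,dA\ \ge\ \int_{G_\tau}kR^{k-1}\,\frac{R_\varepsilon-R}\varepsilon\,dA .
\]
Apply Fatou's lemma along a sequence $\varepsilon_n\downarrow0$, then Proposition~\ref{prop:growth}, then Lemma~\ref{lem:liouville} with $n=k-1$ on each of the countably many components of $G_\tau$: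
\[
-M_k'(\tau)\ \ge\ k\int_{G_\tau}R^{k-1}\Bigl(1+\frac14|\nabla R|^2\Bigr)dA=k\Bigl(1+\frac1{k+1}\Bigr)M_{k-1}(\tau)\ \ge\ \frac{k+2}2\,k\,J_{k-1}(\tau),
\]
where the last step is the induction hypothesis $M_{k-1}\ge\frac{k+1}2J_{k-1}$. Integrate over $(t,t')$, use $M_k(t')\ge0$, and let $t'\uparrow r$. By \eqref{eq:J}, $M_k(t)\ge\frac{k+2}2J_k(t)$.
\end{proof}

\section{Linear inequalities between $P$, $I$ and $r^4$}\label{sec:linear}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By Theorems~\ref{thm:conformal} and \ref{thm:moments}, $P\ge\frac32I_c\ge3I$. If $P=3I<\infty$, then $P=\frac32I_c$, and $G$ is a disk by Theorem~\ref{thm:conformal}. Disks give equality by \eqref{eq:disk}.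
\end{proof}

Let now $P(G)<\infty$, so that $I(G)<\infty$ by Theorem~\ref{thm:three}. For $x\in G$ put $B=B(x,\rho_G(x))\subset G$. Then $\rho_G\ge\rho_B$ on $B$, and \eqref{eq:disk} gives $I(G)\ge I(B)=\frac\pi6\rho_G(x)^4$. Taking the supremum over $x$,
\begin{equation}\label{eq:inradius}
r(G)<\infty\qquad\text{and}\qquad I(G)\ge\frac\pi6\,r(G)^4 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
By Theorem~\ref{thm:three} and \eqref{eq:inradius},
\[
P(G)\ge3I(G)=\tfrac32I(G)+\tfrac32I(G)\ge\tfrac32I(G)+\tfrac\pi4r(G)^4 .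
\]
Equality in \eqref{eq:conj} forces $P=3I<\infty$, so $G$ is a disk by Theorem~\ref{thm:three}; and for a disk of radius $a$ both sides equal $\pi a^4/2$ by \eqref{eq:disk}.
\end{proof}

In Theorem~\ref{thm:ab} the condition $a+\frac6\pi b\le3$ is the inequality for a disk. When $b<0$ it allows $a>3$, and to exclude this we need domains with $P/I$ close to $3$ and $r^4/I$ close to $0$. A union of many disjoint unit disks has these ratios but is not connected; we join the disks by thin channels and show that the channels add almost nothing to $P$.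

\begin{proof}[Proof of Theorem~\ref{thm:ab}]
\emph{Sufficiency.} Let $a\le3$ and $a+\frac6\pi b\le3$. By Theorem~\ref{thm:three} and \eqref{eq:inradius},
\[
P\ge aI+(3-a)I\ge aI+(3-a)\tfrac\pi6r^4\ge aI+br^4 .
\]

\emph{Necessity.} The unit disk gives $\frac\pi6a+b\le\frac\pi2$, which is the second condition. To prove $a\le3$ we may assume $a>0$. For $N\ge2$ and $0<\eta\le\frac12$ let
\[
V=\bigcup_{j=1}^NB\bigl((3j,0),1\bigr),\qquad U_\eta=V\cup\bigl((3,3N)\times(-\eta,\eta)\bigr).
\]
For each $x_1\in(2,3N+1)$ the vertical section of $U_\eta$ over $x_1$ is a nonempty interval symmetric about $0$, and there are no other points. So the maps $(x_1,x_2)\mapsto(x_1,\lambda x_2)$, $0\le\lambda\le1$, contract $U_\eta$ within itself to a segment, and $U_\eta$ is a bounded simply connected domain; in particular $P(U_\eta)<\infty$. It lies in the strip $|x_2|<1$ and contains a unit disk, so $r(U_\eta)=1$. On each of the $N$ disks $\rho_{U_\eta}$ is at least the distance to the boundary of that disk, so $I(U_\eta)\ge N\pi/6$. The function equal to $\frac12(1-|x-(3j,0)|^2)$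 on the $j$th disk lies in $H_0^1(V)$ and satisfies the equation of Lemma~\ref{lem:torsion} with $h=1$, so $P(V)=N\pi/2$.

We claim that $L:=\lim_{\eta\downarrow0}P(U_\eta)\le P(V)$. The limit exists, and $L\ge P(V)>0$, by monotonicity of $P$. Let $B$ be a disk containing $U_{1/2}$ and let $u_\eta\in H_0^1(U_\eta)\subset H_0^1(B)$ be the torsion function of $U_\eta$. By Lemma~\ref{lem:torsion},
\[
\int_B|\nabla u_\eta|^2\,dA=2\int_Bu_\eta\,dA=P(U_\eta)\le P(B).
\]
So there is a sequence $\eta_n\downarrow0$ along which $u_{\eta_n}$ converges weakly to some $u$ in the Hilbert space $H_0^1(B)$. Then $\int_B|\nabla u|^2\,dA\le L$ by weak lower semicontinuity of the norm, and $\int_Bu_{\eta_n}\psi\,dA\to\int_Bu\psi\,dA$ for every $\psi\in L^2(B)$. With $\psi=1$ we get $2\int_Bu\,dA=L$. For $\delta>0$ the set $E_\delta=\{x\in B\setminus V:|x_2|\ge\delta\}$ is disjoint from $U_\eta$ when $\eta\le\delta$, so the choice $\psi=u\mathbf 1_{E_\delta}$ gives $\int_{E_\delta}u^2\,dA=0$. The sets $E_\delta$ exhaust $B\setminus V$ up to a subset of the line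 $x_2=0$; hence $u=0$ almost everywhere outside $V$, and $u\in H_0^1(V)$ by Lemma~\ref{lem:dilate}. Lemma~\ref{lem:torsion} for $V$ now gives
\[
L^2=\Bigl(2\int_Vu\,dA\Bigr)^2\le P(V)\int_V|\nabla u|^2\,dA\le P(V)\,L,
\]
and the claim follows since $L>0$.

If the inequality of the theorem holds for every $U_\eta$, then, as $a>0$,
\[
aN\frac\pi6+b\ \le\ aI(U_\eta)+b\,r(U_\eta)^4\ \le\ P(U_\eta).
\]
Letting $\eta\downarrow0$ gives $aN\frac\pi6+b\le N\frac\pi2$. Dividing by $N$ and letting $N\to\infty$ gives $a\le3$.
\end{proof}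

\begin{thebibliography}{1}

\bibitem{note}
\emph{A Note about Torsional Rigidity and Euclidean Moment of Inertia of Plane Domains},
\texttt{http://dspace.kpfu.ru/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak net/\allowbreak 147321/\allowbreak F\_Salakhudinov2018\_\allowbreak Article\_\allowbreak ANoteAboutTorsionalRigidityAnd.pdf\allowbreak ?isAllowed=y\&sequence=1}

\end{thebibliography}
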